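# Invariants of $GL_n(\mathbb F_q)$ in a truncated polynomial ring: layers cut out by Moore determinants

## 1. The chain of Moore determinants

Let $q$ be a power of a prime $p$. For elements $y_1,\dots,y_k$ of a commutative ring containing $\mathbb F_q$, put
$$M(y_1,\dots,y_k)=\det\bigl(y_i^{q^{j-1}}\bigr)_{1\le i,j\le k}.$$
This is the **Moore determinant**. Since $y\mapsto y^{q}$ is $\mathbb F_q$-linear, $M$ is $\mathbb F_q$-multilinear and alternating. Hence it vanishes on $\mathbb F_q$-linearly dependent tuples, and replacing $(y_i)$ by its image under $\gamma\in GL_k(\mathbb F_q)$ multiplies it by $\det\gamma$. In the polynomial ring $S=\mathbb F_q[x_1,\dots,x_n]$ we set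
$$L_k=M(x_1,\dots,x_k),\qquad L_0=1,$$
so that $L_1=x_1$ and $L_2=x_1x_2^q-x_1^qx_2$. We shall see in Section 5 that $L_k$ divides $L_{k+1}$. There is therefore a descending chain of ideals
$$S=L_0S\supseteq L_1S\supseteq\dots\supseteq L_nS .$$

Here is what the chain is for. Fix $m\ge1$. The group $G=GL_n(\mathbb F_q)$ acts on $S$ by linear substitutions, and it preserves the ideal $(x_1^{q^m},\dots,x_n^{q^m})$, because $\ell(x)^{q^m}=\ell(x_1^{q^m},\dots,x_n^{q^m})$ for every $\mathbb F_q$-linear form $\ell$. So $G$ acts on the finite-dimensional graded ring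
$$Q=S/(x_1^{q^m},\dots,x_n^{q^m}),$$
and we want to know how many invariants $Q$ has in each degree. We shall replace invariants by coinvariants, which form the largest quotient $Q_G$ of $Q$ on which $G$ acts trivially, and push the chain $L_kS$ down to $Q_G$. The image of $L_kS$ is called $E_k$. The layer $E_k/E_{k+1}$ turns out to be no larger than an explicit complete intersection, whose dimension is the number of $k$-dimensional $\mathbb F_q$-subspaces of $\mathbb F_{q^m}$. Counting orbits of points shows that the total cannot be smaller. So every bound is sharp, and we read off all dimensions.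

## 2. The Hilbert series and the formula

The **Hilbert series** of a graded vector space $N=\bigoplus_d N_d$ with finite-dimensional pieces is $\mathrm{Hilb}(N,t)=\sum_d(\dim N_d)t^d$. An inequality between series always means coefficientwise inequality.

For $m\ge0$ put $m!_{q,t}=\prod_{i=0}^{m-1}(1-t^{q^m-q^i})$, and define the **$q,t$-binomial coefficient**
$$\begin{bmatrix} m\\k\end{bmatrix}_{q,t}=\frac{m!_{q,t}}{k!_{q,t}\,\bigl((m-k)!_{q,t}\bigr)\big|_{t\mapsto t^{q^k}}}=\prod_{i=0}^{k-1}\frac{1-t^{q^m-q^i}}{1-t^{q^k-q^i}}\qquad(0\le k\le m).$$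
The two expressions agree because $(m-k)!_{q,t}|_{t\mapsto t^{q^k}}=\prod_{k\le j<m}(1-t^{q^m-q^j})$. For example, $\begin{bmatrix}2\\1\end{bmatrix}_{q,t}=\frac{1-t^{q^2-1}}{1-t^{q-1}}=1+t^{q-1}+\dots+t^{q(q-1)}$. As $t\to1$ the coefficient tends to $\prod_{i<k}\frac{q^m-q^i}{q^k-q^i}$, the number of $k$-dimensional subspaces of $\mathbb F_q^m$.

For $m=n$, Lewis, Reiner and Stanton conjectured in 2014 (the statement is in "Finite Reflection Groups", http://www.math.umn.edu:80/~reiner/Talks/PanHemisphericMiami.pdf) that for all prime powers $q$ and all $n\ge1$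
$$\mathrm{Hilb}\Bigl(\bigl(\mathbb F_q[x_1,\dots,x_n]/(x_1^{q^n},\dots,x_n^{q^n})\bigr)^{GL_n(\mathbb F_q)},t\Bigr)=\sum_{k=0}^n t^{(n-k)(q^n-q^k)}\begin{bmatrix}n\\k\end{bmatrix}_{q,t}.$$
The conjecture is true, and $q^n$ may be replaced by any $q^m$.

Let $H$ be a group acting linearly on a vector space $N$. Write $I_HN=\mathrm{span}\{h\nu-\nu:h\in H,\nu\in N\}$, and let $N_H=N/I_HN$ be the space of **coinvariants**. For finite $H$ let $\mathrm{Tr}_H=\sum_{h\in H}h$ be the **trace**; it kills $I_HN$. An element of $N$ and its translates by $H$ have the same class in $N_H$. A linear form on $N$ is $H$-invariant exactly when it kills $I_HN$, so $(N^*)^H=(N_H)^*$. In characteristic $p$, invariants and coinvariants can differ considerably. If $H=\{x_2\mapsto x_2+cx_1\}$ acts on $N=\langle x_1,x_2\rangle$, then $N^H=\langle x_1\rangle=I_HN$, so $N_H$ is spanned by the class of $x_2$, and the natural map $N^H\to N_H$ is zero.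

**Theorem 1.** For all $n,m\ge1$ and every prime power $q$:
$$\text{(i)}\quad\mathrm{Hilb}(Q_G,t)=\sum_{k=0}^{\min(n,m)}t^{n(q^k-1)}\begin{bmatrix}m\\k\end{bmatrix}_{q,t},$$
$$\text{(ii)}\quad\mathrm{Hilb}(Q^G,t)=\sum_{k=0}^{\min(n,m)}t^{(n-k)(q^m-q^k)}\begin{bmatrix}m\\k\end{bmatrix}_{q,t}.$$

For $m=n$, (ii) is the conjecture. Section 10 extends this to all parabolic subgroups (Theorem 13) and computes the Hilbert series of the coinvariants of $S$ itself (Corollary 14).

## 3. Small cases, and an invariant that does not lift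

**One variable.** Let $n=1$. Then $G=\mathbb F_q^*$ scales $x$, and $Q=\mathbb F_q[x]/(x^{q^m})$. The invariants are spanned by the $x^{a(q-1)}$ with $0\le a\le\frac{q^m-1}{q-1}$. Formula (ii) gives $t^{q^m-1}+\frac{1-t^{q^m-1}}{1-t^{q-1}}$, which is the same thing.

**The case $q=2$, $n=m=2$.** Write $x,y$ for the variables. Formula (ii) gives $t^6+t^2(1+t+t^2)+1=1+t^2+t^3+t^4+t^6$. The polynomials $d_2=x^2+xy+y^2$ and $d_3=x^2y+xy^2$ are $GL_2(\mathbb F_2)$-invariant in $S$. In $Q=\mathbb F_2[x,y]/(x^4,y^4)$ we have $d_2^2=x^2y^2$ and $d_2^3=x^3y^3$. So $1,d_2,d_3,d_2^2,d_2^3$ give nonzero invariants in degrees $0,2,3,4,6$, as predicted.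

This suggests the approach anyone would try first: take the invariants of the polynomial ring $S$, reduce them modulo $(x_i^{q^m})$, and count what survives. It already stops working for $q=3$, $n=m=2$.

**The case $q=3$, $n=m=2$.** The formula predicts $1+t^6(1+t^2+t^4+t^6)+t^{16}$, hence one invariant in degree $10$. Let us find it. Here $Q=\mathbb F_3[x,y]/(x^9,y^9)$, and $G$ is generated by $\mathrm{diag}(-1,1)$, the swap of $x$ and $y$, and $x\mapsto x+y$. Invariance under sign changes and the swap forces the form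
$$b(x^8y^2+x^2y^8)+c(x^6y^4+x^4y^6).$$
Under $x\mapsto x+y$ only the term $bx^8y^2$ contributes to $x^7y^3$, with coefficient $8b=-b$, so $b=0$. Next, in $S$,
$$(x+y)^4y^6=x^4y^6+x^3y^7+xy^9+y^{10},\qquad (x+y)^6y^4=x^6y^4+2x^3y^7+y^{10}.$$
So for $f=x^6y^4+x^4y^6$,
$$f(x+y,y)-f(x,y)=xy^9+2y^{10}, \tag{1}$$
which is $0$ in $Q$. Thus $f$ spans the invariants of $Q$ in degree $10$.

No invariant of $S$ in degree $10$ reduces to $f$, because $S^G$ is zero there. Indeed, an invariant of $S$ would be $a(x^{10}+y^{10})+b(x^8y^2+x^2y^8)+c(x^6y^4+x^4y^6)$. Under $x\mapsto x+y$ the coefficient of $x^9y$ becomes $10a=a$, so $a=0$. The coefficient of $x^7y^3$ becomes $8b$, so $b=0$. Then (1), multiplied by $c$, gives $c=0$. So reducing polynomial invariants misses part of $Q^G$.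

Equation (1) also shows a way forward. Replace the relations $x^9=y^9=0$ by $x^9=x$, $y^9=y$. The right side of (1) becomes $xy+2y^2$, and $g=x^2+y^2$ satisfies $g(x+y,y)-g(x,y)=2xy+y^2$. The sum of the two is $3xy+3y^2=0$. So $f+x^2+y^2$ is an honest invariant of $\mathbb F_3[x,y]/(x^9-x,y^9-y)$ with leading form $f$. In this deformed ring invariants can be counted, since they are functions on orbits. What the count does not give is the degrees: it only bounds the total dimension of $Q^G$ from below. A bound from above in every degree is still needed, and it is easier to obtain for coinvariants, which are bounded by exhibiting a spanning set.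

## 4. Duality and orbit counting

Let $W=\langle x_1,\dots,x_n\rangle_{\mathbb F_q}$, so that $G=GL(W)$, and let $d_0=n(q^m-1)$. Both statements here hold for every subgroup of $G$, and we shall use them for several.

**Lemma 2.** For every subgroup $H\le G$ we have $\mathrm{Hilb}(Q^H,t)=t^{d_0}\,\mathrm{Hilb}(Q_H,t^{-1})$. In particular $\dim Q^H=\dim Q_H$.

**Proof.** The aim is to pair $Q_d$ with $Q_{d_0-d}$ equivariantly. The top piece $Q_{d_0}$ is the line spanned by $\prod_ix_i^{q^m-1}$. Multiplication $Q_d\times Q_{d_0-d}\to Q_{d_0}$ is a perfect pairing, since the monomials $x^a$ with all $a_i\le q^m-1$ form a basis of $Q$, and $x^a$ pairs nontrivially with exactly one basis monomial of complementary degree, namely $\prod x_i^{q^m-1-a_i}$. The group $G$ acts trivially on the line $Q_{d_0}$. Indeed, a transvection has order $p$, so it acts by a scalar $c\in\mathbb F_q^*$ with $c^p=1$, that is, $c=1$; a scaling of a single variable by $c$ acts by $c^{q^m-1}=1$; and transvections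 and such scalings generate $G$. Hence $Q_d\cong(Q_{d_0-d})^*$ as $G$-modules, so $\dim(Q_d)^H=\dim(Q_{d_0-d})_H$. $\square$

*Consequence: (i) and (ii) of Theorem 1 are equivalent.* Inverting $t$ in each factor, where the signs cancel, gives
$$\begin{bmatrix}m\\k\end{bmatrix}_{q,1/t}=t^{-k(q^m-q^k)}\begin{bmatrix}m\\k\end{bmatrix}_{q,t},$$
because $-(q^m-q^i)+(q^k-q^i)=-(q^m-q^k)$ for each of the $k$ values of $i$. Moreover
$$n(q^m-1)-n(q^k-1)-k(q^m-q^k)=(n-k)(q^m-q^k).$$

**Lemma 3.** Let $K=\mathbb F_{q^m}$ and $A=S/(x_1^{q^m}-x_1,\dots,x_n^{q^m}-x_n)$, filtered by $F_dA=$ image of $S_{\le d}$. Then $G$ acts on $A$, $\mathrm{gr}A\cong Q$ as graded $G$-modules, and for every $H\le G$, under this identification, $\mathrm{gr}(A^H)\subseteq Q^H$ and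
$$\dim Q_H=\dim Q^H\ \ge\ \dim A^H=\#\bigl(\mathrm{Hom}_{\mathbb F_q}(W,K)/H\bigr),$$
where $g\in H$ acts on $\mathrm{Hom}_{\mathbb F_q}(W,K)$ by $y\mapsto y\circ g$.

**Proof.** First we identify $\mathrm{gr}A$. The map $\ell\mapsto\ell^{q^m}-\ell$ is $\mathbb F_q$-linear on $W$, so the ideal defining $A$ is $G$-stable. The map $S_d\to F_dA/F_{d-1}A$ is onto, and it kills $x_i^{q^m}S_{d-q^m}$, since $x_i^{q^m}s=x_is$ in $A$ has lower degree. So $Q\to\mathrm{gr}A$ is a surjective $G$-map. Both sides have dimension $q^{mn}$ (the monomials with all exponents below $q^m$ form a basis of $Q$ and of $A$), so it is an isomorphism. An invariant of $A$ has an invariant leading form, that is, $\mathrm{gr}(A^H)\subseteq(\mathrm{gr}A)^H$. This gives $\dim A^H=\dim\mathrm{gr}(A^H)\le\dim Q^H$.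

Next we count. The algebra $K\otimes A=K[x_1,\dots,x_n]/(x_i^{q^m}-x_i)$ is the algebra of all $K$-valued functions on $K^n=\mathrm{Hom}_{\mathbb F_q}(W,K)$, where $y$ corresponds to $(y(x_1),\dots,y(x_n))$. For $w\in W$, the value of $gw$ at $y$ is $y(gw)=(y\circ g)(w)$, so $(gf)(y)=f(y\circ g)$ for all functions $f$. Hence $K\otimes A^H=(K\otimes A)^H$ consists of the functions constant on $H$-orbits. The equality $\dim Q_H=\dim Q^H$ is Lemma 2. $\square$

*The count for $H=G$.* Maps $y,y'$ with $y'=y\circ g$ have the same image. Conversely, suppose $y,y'$ have the same image $U$, of dimension $k$. Choose a basis of $W$ consisting of $k$ vectors that $y$ maps to a fixed basis of $U$ and of a basis of $\ker y$. Do the same for $y'$, and let $g$ carry the second basis to the first; then $y\circ g=y'$. So orbits correspond to subspaces of $K$ of dimension at most $n$, and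
$$\dim Q_G\ \ge\ \sum_{k=0}^{\min(n,m)}\ \prod_{i<k}\frac{q^m-q^i}{q^k-q^i}. \tag{2}$$

The right side of (2) is the right side of (i) at $t=1$. **It therefore suffices to prove**
$$\mathrm{Hilb}(Q_G,t)\ \le\ \sum_{k=0}^{\min(n,m)}t^{n(q^k-1)}\begin{bmatrix}m\\k\end{bmatrix}_{q,t}\quad\text{coefficientwise.} \tag{3}$$
Given (3), the sum of all coefficients on the left is at most the sum on the right, and by (2) it is at least that sum. So no coefficient can be strictly smaller.

## 5. The polynomials $f_l$, power sums over $W_l$, and a way to kill elements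

Put $S_l=\mathbb F_q[x_1,\dots,x_l]$, $W_l=\langle x_1,\dots,x_l\rangle_{\mathbb F_q}$ and $f_l(Y)=\prod_{w\in W_l}(Y-w)\in S_l[Y]$. Thus $f_0(Y)=Y$ and $f_1(Y)=Y^q-x_1^{q-1}Y$.

**Lemma 4.** Let $R$ be a domain containing $\mathbb F_q$, and let $y_1,\dots,y_l\in R$ be linearly independent over $\mathbb F_q$ with span $U$. Then $M(y_1,\dots,y_l)\ne0$ and
$$M(y_1,\dots,y_l,Y)=M(y_1,\dots,y_l)\prod_{u\in U}(Y-u).$$
Consequently $\prod_{u\in U}(Y-u)=Y^{q^l}+\sum_{i<l}a_iY^{q^i}$ with $a_i\in R$.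

**Proof.** We use induction on $l$ to see that the leading coefficient is nonzero. For $l=0$ the claim is $M(Y)=Y$. Suppose $M(y_1,\dots,y_l)\neq0$. As a polynomial in $Y$, $M(y_1,\dots,y_l,Y)$ is a combination of $Y,Y^q,\dots,Y^{q^l}$ with leading coefficient $M(y_1,\dots,y_l)$, and it vanishes at the $q^l$ elements $u\in U$. This gives the formula. Setting $Y=y_{l+1}\notin U$ gives $M(y_1,\dots,y_{l+1})\ne0$, which continues the induction. Only $q$-power exponents occur on the left, so only these occur in the monic polynomial $\prod(Y-u)$, whose coefficients lie in $R$. $\square$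

Applied to $x_1,\dots,x_l$, the lemma gives
$$M(x_1,\dots,x_l,Y)=L_lf_l(Y),\qquad L_{l+1}=L_lf_l(x_{l+1}),\qquad L_k=\prod_{j=1}^kf_{j-1}(x_j). \tag{4}$$
In particular $L_k$ divides $L_{k+1}$. It also shows that $f_l$ is additive and $\mathbb F_q$-linear in $Y$, with $f_l(w)=0$ for $w\in W_l$. We shall often use that, for $g\in G$,
$$gW_l=W_l\ \Longrightarrow\ g\bigl(f_l(a)\bigr)=f_l(ga)\quad(a\in S), \tag{5}$$
since $g$ permutes the factors' roots.

The derivative of $f_l$ is the constant $\varepsilon_l:=\prod_{0\ne w\in W_l}(-w)$, the coefficient of $Y$ in $f_l(Y)$. Every nonzero $w\in W_l$ is uniquely $c(x_{l'}+w')$ with $c\in\mathbb F_q^*$, $1\le l'\le l$, $w'\in W_{l'-1}$, and $\prod_{w'\in W_{l'-1}}(x_{l'}+w')=f_{l'-1}(x_{l'})$. Collecting the scalars $c$, whose total contribution is a sign because $\prod_{c\in\mathbb F_q^*}c=-1$, we get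
$$\varepsilon_l=\pm\prod_{l'\le l}f_{l'-1}(x_{l'})^{q-1}=\pm L_l^{q-1}. \tag{6}$$

**Lemma 5.** Define $h^{(l)}_a$ by $1/f_l(Y)=\sum_{a\ge0}h_a^{(l)}Y^{-a-1}$. Then $\sum_{w\in W_l}w^a=\varepsilon_lh_a^{(l)}$ for all $a\ge0$ (with $0^0=1$). Moreover $h_a^{(l)}=0$ for $a<q^l-1$, $h_{q^l-1}^{(l)}=1$, and $h_a^{(l)}$ is a polynomial over $\mathbb F_q$ in the coefficients of $f_l$, homogeneous of degree $a-(q^l-1)$. If $j>l$ and $Z\in S_l[x_j]$ has $\deg_{x_j}Z\le q^l-1$, then
$$\sum_{w\in W_l}Z(x_j+w)=\varepsilon_l\cdot\bigl(\text{coefficient of }x_j^{q^l-1}\text{ in }Z\bigr). \tag{7}$$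

**Proof.** The roots of $f_l$ are distinct and $f_l'=\varepsilon_l$ at each of them. So partial fractions give $\frac1{f_l(Y)}=\sum_{w\in W_l}\frac1{\varepsilon_l(Y-w)}$, and expanding $\frac1{Y-w}=\sum_aw^aY^{-a-1}$ gives the first claim. With $f_l(Y)=Y^{q^l}+\sum_{i<l}a_iY^{q^i}$ we have $1/f_l(Y)=Y^{-q^l}\bigl(1+\sum_ia_iY^{q^i-q^l}\bigr)^{-1}$, whose leading term is $Y^{-q^l}$; this gives the vanishing and the value $1$. For homogeneity, give $Y$ degree $1$; then $f_l(Y)$ is homogeneous of degree $q^l$, so $h_a^{(l)}$ has degree $-q^l+a+1$. For (7), let $Z=x_j^d$ with $d\le q^l-1$. Then $\sum_w(x_j+w)^d=\sum_a\binom da x_j^{d-a}\varepsilon_lh_a^{(l)}$, and only $a=q^l-1$ can contribute, which happens for $d=q^l-1$ and gives $\varepsilon_l$. The coefficients of $Z$ lie in $S_l$ and do not involve $x_j$, so (7) follows by linearity. $\square$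

For $l=1$ and $x=x_1$: $\varepsilon_1=-x^{q-1}$, and $h_a^{(1)}=x^{a-(q-1)}$ if $a$ is a positive multiple of $q-1$, and $0$ otherwise. Indeed $\sum_{c\in\mathbb F_q}(cx)^a=-x^a$ for such $a$.

**Lemma 6.** Let $0\le l<j\le n$, and let $U$ be the group of substitutions $x_j\mapsto x_j+w$, $w\in W_l$, fixing the other variables. Let $F\in S$ be $U$-invariant and let $Z\in S_l[x_j]$ satisfy $\deg_{x_j}Z<q^l-1$. Then $L_l^{q-1}ZF\in I_US$.

**Proof.** The idea is to move the group action from one factor to the other. Let $e=x_j^{q^l-1}$. By (7), $\mathrm{Tr}_U(e)=\varepsilon_l$ and $\mathrm{Tr}_U(Z)=0$. For $u\in U$,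
$$u(e)ZF-e\,u^{-1}(Z)F=u(e)ZF-u^{-1}\bigl(u(e)ZF\bigr)\in I_US,$$
because $u^{-1}F=F$. Summing over $u\in U$ gives $\varepsilon_lZF-e\,\mathrm{Tr}_U(Z)F=\varepsilon_lZF\in I_US$. By (6), $\varepsilon_l=\pm L_l^{q-1}$. $\square$

*Check.* For $q=3$, $l=1$, $j=2$, $Z=F=1$, the lemma says that $x_1^2\in I_US$. Directly, $\bigl[(x_2+x_1)^2-x_2^2\bigr]+\bigl[(x_2-x_1)^2-x_2^2\bigr]=2x_1^2$.

## 6. A basis with $q$-adic digits, and what survives in coinvariants

It is tempting to apply Lemma 6 directly to monomials, but its factor $F$ must be invariant. The monomial $x_2^q$ is moved by $x_2\mapsto x_2+cx_1$, whereas $f_1(x_2)=x_2^q-x_1^{q-1}x_2$ is fixed. So we replace powers of $x_j$ by products of the $f_s(x_j)$, one for each digit of the exponent in base $q$.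

**Standing data.** Let $0\le k\le n$. Let $r_1,\dots,r_n$ be integers with $r_j=j-1$ for $j\le k$ and $0\le r_j\le k$ for $j>k$. Then always $r_j<j$ and $r_j\le k$. Let $H\le G$ be a subgroup containing all scalings of single variables and all substitutions $x_j\mapsto x_j+w$ with $w\in W_{r_j}$ (other variables fixed). Consider the products
$$P=\prod_{j=1}^n\Bigl(f_{r_j}(x_j)^{i_j}\prod_{s=0}^{r_j-1}f_s(x_j)^{b_{j,s}}\Bigr),\qquad i_j\ge0,\quad 0\le b_{j,s}\le q-1. \tag{8}$$
For $GL_n$ we shall take $r_j=k$ for $j>k$; other choices are needed only in Section 10. For example, if $n=2$, $k=1$, $r_2=1$, then $P=x_1^{i_1}f_1(x_2)^{i_2}x_2^{b}$ with $b\le q-1$.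

**Lemma 7.** The elements (8) form an $\mathbb F_q$-basis of $S$, and those with $i_1,\dots,i_k\ge1$ form a basis of $L_kS$.

**Proof.** The point is triangularity. The $j$-th factor of $P$ is monic in $x_j$, since $f_s$ with $s\le r_j<j$ has coefficients not involving $x_j$. Its degree is $i_jq^{r_j}+\sum_sb_{j,s}q^s$, and by base-$q$ expansion each nonnegative integer occurs exactly once. For $j\le k$ the coefficients lie in $S_{j-1}$, so the $j$-th factors form an $S_{j-1}$-basis of $S_j$; by induction the products over $j\le k$ form an $\mathbb F_q$-basis of $S_k$. For $j>k$ the coefficients lie in $S_k$, so the $j$-th factors form an $S_k$-basis of $S_k[x_j]$, and the products over $j>k$ form an $S_k$-basis of $S$. This proves the first claim. By (4), $L_k=\prod_{j\le k}f_{r_j}(x_j)$, so multiplication by $L_k$ raises $i_1,\dots,i_k$ by one, which gives the second. $\square$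

**Lemma 8.** Let $P$ be as in (8) with $i_1,\dots,i_k\ge1$. If $P\notin I_HS$, then $i_l\equiv0\pmod{q-1}$ for all $l\le k$ (so $i_l\ge q-1$), and all $b_{j,s}$ are equal to $q-1$.

**Proof.** We prove by induction on $l=1,\dots,k$ the statement

$C(l)$: $(q-1)\mid i_l$, and $b_{j,l-1}=q-1$ for every $j$ with $r_j\ge l$.

Since $r_j\le k$ for all $j$, the statements $C(1),\dots,C(k)$ together are the lemma. Assume $C(1),\dots,C(l-1)$.

**Scaling step.** This step shows $(q-1)\mid i_l$. Let $g$ be the substitution $x_l\mapsto cx_l$ with $c\in\mathbb F_q^*$. It stabilizes every $W_s$, so by (5) it fixes $f_s(x_j)$ for $j\ne l$. For $s\le r_l=l-1$ it sends $f_s(x_l)$ to $f_s(cx_l)=cf_s(x_l)$. Hence $gP=c^{\,i_l+\sum_{s<l-1}b_{l,s}}P=c^{\,i_l}P$, because $b_{l,s}=q-1$ for $s\le l-2$ by the induction hypothesis. If $(q-1)\nmid i_l$, take $c$ to be a generator of $\mathbb F_q^*$. Then $(c^{i_l}-1)P\in I_HS$ with $c^{i_l}\neq1$, so $P\in I_HS$, a contradiction.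

Thus $i_{l'}$ is a positive multiple of $q-1$ for all $l'\le l$. So $L_l^{q-1}=\prod_{l'\le l}f_{l'-1}(x_{l'})^{q-1}$ can be split off from the factors $f_{r_{l'}}(x_{l'})^{i_{l'}}$, $l'\le l$, of $P$.

**Translation step.** This step shows $b_{j,l-1}=q-1$ when $r_j\ge l$. Fix such a $j$; then $l\le r_j<j$. Let $\theta$ be the substitution $x_j\mapsto x_j+w$ with $w\in W_l$. It lies in $H$, since $W_l\subseteq W_{r_j}$.

*Claim: $\theta$ fixes $f_s(x_{j'})$, $s\le r_{j'}$, whenever $j'\ne j$ or $s\ge l$.* First, $\theta W_s=W_s$ for every $s$. If $s<j$, then $\theta$ fixes $W_s$ pointwise. If $s\ge j$, then $s>l$, so $w\in W_s$. By (5) this settles $j'\neq j$. If $j'=j$ and $s\ge l$, then $\theta f_s(x_j)=f_s(x_j+w)=f_s(x_j)+f_s(w)=f_s(x_j)$, because $w\in W_l\subseteq W_s$.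

Now write $P=L_l^{q-1}ZF$ with $Z=\prod_{s=0}^{l-1}f_s(x_j)^{b_{j,s}}$. The factors collected in $L_l^{q-1}$ have index $l'\le l<j$, so $F$ is a product of factors covered by the claim and is invariant under all such $\theta$. Also $Z\in S_l[x_j]$. If $b_{j,l-1}<q-1$, then $\deg_{x_j}Z=\sum_{s<l}b_{j,s}q^s<q^l-1$, and Lemma 6 gives $P\in I_HS$, a contradiction. $\square$

**Lemma 9.** Let $X=\prod_{j>k}x_j^{q^{r_j}-1}$, and let $N$ be the span of those $P$ in (8) with $i_1,\dots,i_k\ge1$ and some $i_j\ge1$ with $j>k$. Then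
$$L_kS\subseteq I_HS+N+L_kS_k\cdot X.$$

**Proof.** The aim is to replace each surviving product by a plain monomial in $x_{k+1},\dots,x_n$. By Lemmas 7 and 8 it is enough to treat $P$ with $i_j=0$ for $j>k$, all digits equal to $q-1$, and $i_l\ge q-1$ for $l\le k$. Such a $P$ has the form
$$P=P'\prod_{j>k}Y_j,\qquad Y_j=\prod_{s<r_j}f_s(x_j)^{q-1},\qquad P'\in L_k^{q-1}S_k\subseteq L_kS_k.$$
Each $Y_j$ is monic in $x_j$ of degree $q^{r_j}-1$ with coefficients in $S_{r_j}$. Replace the $Y_j$ by $x_j^{q^{r_j}-1}$ one at a time. Each replacement changes the element by $P'\bigl(Y_j-x_j^{q^{r_j}-1}\bigr)F$, where $F$ is a product of factors $Y_{j'}$ or $x_{j'}^{q^{r_{j'}}-1}$ with $j'\ne j$, $j'>k$. Since $P'\in S_k$, neither $P'$ nor $F$ involves $x_j$. Since $L_{r_j}\mid L_k$, $L_{r_j}^{q-1}$ divides $P'$. The difference $Y_j-x_j^{q^{r_j}-1}$ has degree less than $q^{r_j}-1$ in $x_j$. So the change lies in $I_HS$ by Lemma 6 with $l=r_j$. At the end we have $P\equiv P'X$ modulo $I_HS$.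 $\square$

## 7. Trace zero implies zero in coinvariants, on multiples of $L_k$

Lemma 9 leaves us with elements $hX$, $h\in L_kS_k$. We still have to understand which $h$ die because of substitutions among $x_1,\dots,x_k$ themselves. Let $GL_k=GL(W_k)$, and let $B_k\le GL_k$ be the group of all $g$ with $gx_j\in\mathbb F_q^*x_j+W_{j-1}$ for all $j\le k$. Elements of $I_\Gamma S_k$ have trace zero under $\Gamma$. The converse may fail in characteristic $p$: for $\Gamma=B_2$ with $q=2$, the element $1$ has trace $|B_2|\cdot 1=0$, but it is not in $I_\Gamma S_2$, since $\Gamma$ acts trivially in degree $0$. On multiples of $L_k$ the converse holds.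

**Lemma 10.** Let $B_k\le\Gamma\le GL_k$. If $h\in L_kS_k$ and $\mathrm{Tr}_\Gamma(h)=0$, then $h\in I_\Gamma S_k$.

**Proof.** For $k=0$ we have $h\in\mathbb F_q$ and $\mathrm{Tr}_\Gamma(h)=h$, so nothing is needed. Let $k\ge1$.

**Normal forms under $B_k$.** This step cuts $L_kS_k$ down, modulo $I_{B_k}S_k$, to a small space $T$. Use Section 6 with $n=k$, $r_j=j-1$ and $H=B_k$, which contains the required scalings and translations. Lemma 8 gives $L_kS_k\subseteq I_{B_k}S_k+T$, where, with $V_j=f_{j-1}(x_j)$, the space $T$ is spanned by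
$$\Bigl(\prod_{j\le k}V_j^{i_j}\Bigr)\mathcal Y,\qquad i_j\in(q-1)\mathbb Z_{>0},\qquad\mathcal Y=\prod_{j\le k}Y_j,\quad Y_j=\prod_{s<j-1}f_s(x_j)^{q-1}.$$

**$\mathrm{Tr}_{B_k}$ is injective on $T$.** This step is what makes the trace detect $T$. Let $g\in B_k$ with $gx_j=cx_j+w_j$, $w_j\in W_{j-1}$. Then $g$ stabilizes $W_{j-1}$, so $gV_j=f_{j-1}(cx_j+w_j)=cV_j$ by (5), and $V_j^{i_j}$ is invariant when $(q-1)\mid i_j$. Hence
$$\mathrm{Tr}_{B_k}\Bigl(\sum_ic_iV^i\mathcal Y\Bigr)=\Bigl(\sum_ic_iV^i\Bigr)\mathrm{Tr}_{B_k}(\mathcal Y).$$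
The $V_j$ are algebraically independent, because $V_j$ is monic of positive degree in $x_j$ over $S_{j-1}$. It remains to see that $\mathrm{Tr}_{B_k}(\mathcal Y)\ne0$.

The unipotent elements $x_j\mapsto x_j+w_j$, with $w_j\in W_{j-1}$ chosen independently for each $j$, form a subgroup. Such an element stabilizes every $W_s$ and so sends $f_s(x_j)$ to $f_s(x_j+w_j)$. Regard $Y_j$ as a polynomial $Y_j(x_j)$ in $x_j$ over $S_{j-1}$, monic of degree $q^{j-1}-1$. The trace of $\mathcal Y$ over the unipotent subgroup is then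
$$\prod_{j\le k}\ \sum_{w\in W_{j-1}}Y_j(x_j+w)=\prod_{j\le k}\varepsilon_{j-1}=\pm\prod_{j\le k}L_{j-1}^{q-1}\ne0$$
by (7) and (6). The diagonal torus multiplies each $L_{j-1}$ by a scalar in $\mathbb F_q^*$, so it fixes this product. Since $B_k$ is the product of the torus and the unipotent subgroup, $\mathrm{Tr}_{B_k}(\mathcal Y)$ is $(q-1)^k=(-1)^k$ times this product, and it is nonzero.

**From $B_k$ to $\Gamma$.** This last step uses that the index of $B_k$ is prime to $p$. Let $\Gamma=\bigsqcup_{i=1}^NB_k\gamma_i$ and $h'=\sum_i\gamma_ih$. Since $\gamma L_k=\det(\gamma)L_k$, we have $h'\in L_kS_k$. Also $\mathrm{Tr}_{B_k}(h')=\mathrm{Tr}_\Gamma(h)=0$. Write $h'=\iota+\tau$ with $\iota\in I_{B_k}S_k$ and $\tau\in T$. Then $\mathrm{Tr}_{B_k}(\tau)=0$, so $\tau=0$ and $h'\in I_\Gamma S_k$. On the other hand $h'\equiv Nh$ modulo $I_\Gamma S_k$. The order of $B_k$ is $(q-1)^kq^{k(k-1)/2}$, which contains the full $p$-part $q^{k(k-1)/2}$ of $|GL_k|$, so $p\nmid N$. Hence $h\in I_\Gamma S_k$.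 $\square$

## 8. Dickson coefficients: the trace as a map onto $D_k$, and relations from $x_i^{q^m}=0$

Write $f_k(Y)=Y^{q^k}+\sum_{i<k}c_{k,i}Y^{q^i}$ and $D_k=\mathbb F_q[c_{k,0},\dots,c_{k,k-1}]$. Up to sign the $c_{k,i}$ are the Dickson invariants. They are fixed by $GL_k$, since $GL_k$ permutes $W_k$, and $\deg c_{k,i}=q^k-q^i$. For $k=1$, $D_1=\mathbb F_q[x_1^{q-1}]$. Each $x_i$ with $i\le k$ is a root of the monic polynomial $f_k(Y)\in D_k[Y]$, so $S_k$ is integral over $D_k$. Thus $D_k$ has transcendence degree $k$, and its $k$ generators are algebraically independent: $D_k$ is a polynomial ring.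

**Lemma 11.** There is a surjective $D_k$-linear map $\Psi:L_kS_k\to D_k$, homogeneous of degree $-k(q^k-1)$, with $\mathrm{Tr}_{GL_k}(h)=\varepsilon_k^k\,\Psi(h)$.

**Proof.** The idea is to rewrite the trace as a sum over all tuples, which factors into power sums. Define an $\mathbb F_q$-linear map on $S_k$ by $\Psi(x^a)=\prod_{i\le k}h^{(k)}_{a_i}\in D_k$. By Lemma 5, for every $h\in S_k$,
$$\sum_{(u_1,\dots,u_k)\in W_k^k}h(u_1,\dots,u_k)=\varepsilon_k^k\,\Psi(h),$$
and $\Psi$ has degree $-k(q^k-1)$. Let $h\in L_kS_k$. Since $L_k(u_1,\dots,u_k)=M(u_1,\dots,u_k)$ vanishes on dependent tuples, only independent tuples contribute. These are exactly $(\gamma x_1,\dots,\gamma x_k)$ with $\gamma\in GL_k$, and $h(\gamma x_1,\dots,\gamma x_k)=\gamma h$. So the sum equals $\mathrm{Tr}_{GL_k}(h)$. The trace is $D_k$-linear and $\varepsilon_k^k\ne0$, so $\Psi$ is $D_k$-linear on $L_kS_k$.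

For surjectivity it is enough to reach $1$. Take
$$g=L_k\prod_{i\le k}x_i^{q^k-1-q^{i-1}}=\sum_\sigma\mathrm{sgn}(\sigma)\prod_{i\le k}x_i^{q^k-1-q^{i-1}+q^{\sigma(i)-1}},$$
where the exponents in the first product are nonnegative because $i\le k$. For $\sigma\ne1$ some $i$ has $\sigma(i)<i$, so the exponent of $x_i$ is below $q^k-1$, and $\Psi$ kills the term since $h^{(k)}_a=0$ for $a<q^k-1$. The term $\sigma=1$ gives $\Psi(g)=\bigl(h^{(k)}_{q^k-1}\bigr)^k=1$. $\square$

**Lemma 12.** Let $k\le m$. There are homogeneous $b_0,\dots,b_{k-1}\in D_k$, $\deg b_j=q^m-q^j$, with $L_kb_j\in(x_1^{q^m},\dots,x_k^{q^m})S_k$. They form a regular sequence in $D_k$, and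
$$\mathrm{Hilb}\bigl(D_k/(b_0,\dots,b_{k-1}),t\bigr)=\begin{bmatrix}m\\k\end{bmatrix}_{q,t}.$$

**Proof.** **Construction.** We express $x_i^{q^m}$ through the lower powers $x_i,x_i^q,\dots,x_i^{q^{k-1}}$. For $r\ge0$ the polynomial $f_k(Y)^{q^r}=Y^{q^{k+r}}+\sum_ic_{k,i}^{q^r}Y^{q^{i+r}}$ is monic with only $q$-power exponents. Eliminating $Y^{q^m},Y^{q^{m-1}},\dots,Y^{q^k}$ successively, we obtain
$$Y^{q^m}=\sum_{r=0}^{m-k}a_rf_k(Y)^{q^r}+\sum_{j<k}b_jY^{q^j},\qquad a_r,b_j\in D_k,$$
and with $\deg Y=1$ everything is homogeneous of degree $q^m$, so $b_j$ is homogeneous of degree $q^m-q^j$. Setting $Y=x_i$, $i\le k$, gives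
$$x_i^{q^m}=\sum_{j<k}b_jx_i^{q^j}. \tag{9}$$
The coefficient matrix $(x_i^{q^j})$ of this linear system for the $b_j$ has determinant $L_k$. By Cramer's rule, $L_kb_j$ is the determinant with one column replaced by $(x_i^{q^m})_i$, so it lies in $(x_1^{q^m},\dots,x_k^{q^m})S_k$.

**Regularity.** Here we show that the quotient is finite-dimensional. Let $\mathfrak p\subset D_k$ be a prime containing all $b_j$. By lying over, $\mathfrak p=\mathfrak q\cap D_k$ for a prime $\mathfrak q$ of $S_k$. By (9), $\mathfrak q$ contains all $x_i^{q^m}$, hence all $x_i$, so $\mathfrak p=(D_k)_+$. Thus $D_k/(b_0,\dots,b_{k-1})$ is Artinian. In a polynomial ring in $k$ variables, which is Cohen–Macaulay, $k$ homogeneous elements of positive degree with Artinian quotient form a regular sequence. The degrees $q^m-q^j$ are positive since $j<k\le m$. So the Hilbert series is $\prod_{j<k}(1-t^{q^m-q^j})\big/\prod_{j<k}(1-t^{q^k-q^j})$. $\square$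

In particular $\begin{bmatrix}m\\k\end{bmatrix}_{q,t}$ is a polynomial with nonnegative coefficients. For $k=1$ one finds $b_0=x_1^{q^m-1}$, and $L_1b_0=x_1^{q^m}$.

## 9. The layers $E_k/E_{k+1}$ and the proof of Theorem 1

Let $\pi:S\to Q\to Q_G$ be the natural map; it kills $I_GS$ and $(x_1^{q^m},\dots,x_n^{q^m})$. Put $E_k=\pi(L_kS)$ for $0\le k\le n$ and $E_{n+1}=0$. By (4), $Q_G=E_0\supseteq E_1\supseteq\dots\supseteq E_{n+1}=0$. We bound each layer.

**Layers with $k>m$.** These vanish, and this is what cuts the sum at $\min(n,m)$. The $(m+1)$-st column of the determinant $L_k$ is $(x_i^{q^m})_i$, so $L_k$ maps to $0$ in $Q$ and $E_k=0$.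

**Generators of the layer, $k\le m$.** This step shows that the layer is spanned by classes of $hX$ with $h\in L_kS_k$. Take $H=G$ and $r_j=k$ for $j>k$ in Section 6, so $X=\prod_{j>k}x_j^{q^k-1}$. Let $P$ be as in (8) with $i_1,\dots,i_k\ge1$ and $i_j\ge1$ for some $j>k$. Then $P$ is divisible by $L_kf_k(x_j)=M(x_1,\dots,x_k,x_j)$. Interchanging $x_j$ and $x_{k+1}$, an element of $G$, carries $P$ into $L_{k+1}S$ and does not change the class in $Q_G$. So $\pi(P)\in E_{k+1}$, that is, $\pi(N)\subseteq E_{k+1}$. By Lemma 9 the map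
$$\kappa:L_kS_k\to E_k/E_{k+1},\qquad h\mapsto\pi(hX)\bmod E_{k+1},$$
is surjective. It raises degrees by $(n-k)(q^k-1)$.

**Relations in the layer.** This step finds two families of elements killed by $\kappa$.

First, $\kappa(h)=0$ if $\mathrm{Tr}_{GL_k}(h)=0$. By Lemma 10 with $\Gamma=GL_k$, $h$ is a sum of elements $\gamma\nu-\nu$. Let $GL_k$ act on $x_1,\dots,x_k$ and fix the other variables; then it lies in $G$ and fixes $X$, so $(\gamma\nu-\nu)X=\gamma(\nu X)-\nu X\in I_GS$.

Second, $\kappa$ kills $b_jL_kS_k$ for $j<k$, because $b_jL_k\in(x_1^{q^m},\dots,x_k^{q^m})$ by Lemma 12.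

**Size of the layer.** Now we combine the two families through $\Psi$. Suppose $\Psi(h)\in\sum_jb_jD_k$, say $\Psi(h)=\sum_jb_jd_j$. By surjectivity in Lemma 11 choose $h_j\in L_kS_k$ with $\Psi(h_j)=d_j$. By $D_k$-linearity $\Psi\bigl(h-\sum_jb_jh_j\bigr)=0$, hence $\mathrm{Tr}_{GL_k}\bigl(h-\sum_jb_jh_j\bigr)=0$, and therefore $\kappa(h)=\kappa\bigl(\sum_jb_jh_j\bigr)=0$. So $\kappa$ factors through
$$L_kS_k\big/\Psi^{-1}\bigl((b_0,\dots,b_{k-1})\bigr)\ \cong\ D_k/(b_0,\dots,b_{k-1}).$$
An element of $D_k$ of degree $e$ comes from $h$ of degree $e+k(q^k-1)$, which $\kappa$ sends to degree $e+k(q^k-1)+(n-k)(q^k-1)=e+n(q^k-1)$. By Lemma 12,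
$$\mathrm{Hilb}(E_k/E_{k+1},t)\le t^{n(q^k-1)}\begin{bmatrix}m\\k\end{bmatrix}_{q,t}.$$

Summing over $k\le\min(n,m)$ gives (3), so equality (i) holds by the argument after (3). Then (ii) follows by Lemma 2, and the case $m=n$ is the conjecture of Section 2. This proves Theorem 1. $\blacksquare$

*The layers in the example $q=3$, $n=m=2$.* For $k=0$ the layer is spanned by $1$. For $k=1$, $X=y^2$ and $h\in x\,\mathbb F_3[x]$; elements with trace zero under $x\mapsto\pm x$ and multiples of $x^9$ die, leaving $x^2y^2,x^4y^2,x^6y^2,x^8y^2$ in degrees $4,6,8,10$. For $k=2$, $D_2/(b_0,b_1)=\mathbb F_3$, and with $g=L_2x^7y^5$ we get $g=x^8y^8$ in $Q$, in degree $16$. The class of $x^4y^2$, of degree $6$, pairs with the degree-$10$ invariant $f=x^6y^4+x^4y^6$ of Section 3: $x^4y^2f=x^{10}y^6+x^8y^8=x^8y^8\ne0$ in $Q$.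

## 10. Parabolic subgroups: flags in place of subspaces

Let $\alpha=(\alpha_1,\dots,\alpha_\ell)$ be a composition of $n$. Split the variables into consecutive blocks $X_1,\dots,X_\ell$ with $|X_i|=\alpha_i$, let $F_i=\langle X_1\cup\dots\cup X_i\rangle$, $F_0=0$, and let
$$P_\alpha=\{g\in G:gF_i=F_i\text{ for all }i\}.$$
For $\beta=(\beta_1,\dots,\beta_\ell)$ with $0\le\beta_i\le\alpha_i$ (written $\beta\le\alpha$) put $B_i=\beta_1+\dots+\beta_i$, $B_0=0$, and $|\beta|=B_\ell$. For $|\beta|\le m$ put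
$$\begin{bmatrix}m\\\beta\end{bmatrix}_{q,t}=\frac{\prod_{0\le j<|\beta|}(1-t^{q^m-q^j})}{\prod_i\prod_{B_{i-1}\le j<B_i}(1-t^{q^{B_i}-q^j})}.$$
This equals $m!_{q,t}\big/\bigl(\prod_i\beta_i!_{q,t^{q^{B_{i-1}}}}\cdot(m-|\beta|)!_{q,t^{q^{|\beta|}}}\bigr)$, because $q^{B_{i-1}}(q^{\beta_i}-q^s)=q^{B_i}-q^{B_{i-1}+s}$ and $q^{|\beta|}(q^{m-|\beta|}-q^s)=q^m-q^{|\beta|+s}$. For $\ell=1$ we are back at $P_\alpha=G$ and $\begin{bmatrix}m\\k\end{bmatrix}_{q,t}$.

**Theorem 13.** For all $q,n,m,\alpha$: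
$$\mathrm{Hilb}(Q_{P_\alpha},t)=\sum_{\beta\le\alpha,\,|\beta|\le m}t^{\sum_i\alpha_i(q^{B_i}-1)}\begin{bmatrix}m\\\beta\end{bmatrix}_{q,t},$$
$$\mathrm{Hilb}(Q^{P_\alpha},t)=\sum_{\beta\le\alpha,\,|\beta|\le m}t^{\sum_i(\alpha_i-\beta_i)(q^m-q^{B_i})}\begin{bmatrix}m\\\beta\end{bmatrix}_{q,t}.$$
Moreover every $P_\alpha$-invariant of $Q$ lifts to the deformation: $\mathrm{gr}(A^{P_\alpha})=Q^{P_\alpha}$ for $A=S/(x_i^{q^m}-x_i)$.

**Corollary 14.**
$$\mathrm{Hilb}(S_{P_\alpha},t)=\sum_{\beta\le\alpha}\frac{t^{\sum_i\alpha_i(q^{B_i}-1)}}{\prod_i\prod_{B_{i-1}\le j<B_i}(1-t^{q^{B_i}-q^j})}.$$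
In particular
$$\mathrm{Hilb}(S_{GL_n},t)=\sum_{k=0}^n\frac{t^{n(q^k-1)}}{\prod_{i<k}(1-t^{q^k-q^i})}.$$

*Example.* Let $q=2$, $n=2$, $m=1$, $\alpha=(1,1)$. Then $P_\alpha$ is generated by $x_2\mapsto x_2+x_1$, and $Q=\mathbb F_2[x_1,x_2]/(x_1^2,x_2^2)$. The coinvariants have basis $1,x_2,x_1x_2$, since $I_{P_\alpha}Q=\langle x_1\rangle$; so the series is $1+t+t^2$. In the formula, $\beta=(0,0),(0,1),(1,0)$ contribute $1,t,t^2$, and $|\beta|=2$ is excluded.

**Proof of Theorem 13.**

**Duality.** This step shows that the two series formulas are equivalent. Numerator and denominator of $\begin{bmatrix}m\\\beta\end{bmatrix}_{q,t}$ have $|\beta|$ factors each, so signs cancel under $t\mapsto1/t$, and comparing exponents gives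
$$\begin{bmatrix}m\\\beta\end{bmatrix}_{q,1/t}=t^{-\sum_i\beta_i(q^m-q^{B_i})}\begin{bmatrix}m\\\beta\end{bmatrix}_{q,t}.$$
Since $n=\sum_i\alpha_i$,
$$n(q^m-1)-\sum_i\alpha_i(q^{B_i}-1)-\sum_i\beta_i(q^m-q^{B_i})=\sum_i(\alpha_i-\beta_i)(q^m-q^{B_i}).$$
Now apply Lemma 2 with $H=P_\alpha$.

**Lower bound.** This step counts $P_\alpha$-orbits on $\mathrm{Hom}(W,K)$, in order to use Lemma 3. Attach to $y:W\to K$ the flag $U_i=y(F_i)$, which depends only on the orbit, and let $\beta_i=\dim U_i/U_{i-1}$, where $U_0=0$. Since $F_i/F_{i-1}\to U_i/U_{i-1}$ is onto, $\beta\le\alpha$. Every flag in $K$ of type $\beta\le\alpha$ arises: send the first $\beta_i$ variables of block $i$ to vectors of $U_i$ that form a basis modulo $U_{i-1}$, and the others to $0$.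

Two maps with the same flag are equivalent. Fix a basis of $U_\ell$ adapted to the flag. Choose a basis of $F_i/F_{i-1}$ consisting of $\beta_i$ preimages of the basis vectors of $U_i/U_{i-1}$ and $\alpha_i-\beta_i$ vectors in the kernel, and lift it to $F_i$. The $y$-images of the lifts are correct modulo $U_{i-1}=y(F_{i-1})$. Correcting by elements of $F_{i-1}$, we may assume that they are exactly the fixed basis vectors and $0$. This gives a basis of $W$ adapted to $(F_i)$. For a second map $y'$ with the same flag do the same; the $g$ carrying the basis for $y'$ to the basis for $y$ lies in $P_\alpha$ and satisfies $y\circ g=y'$.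

The number of flags of type $\beta$ in $K$ (there are none if $|\beta|>m$) is the number of injective maps $\mathbb F_q^{|\beta|}\to K$ divided by the order of the stabilizer of the standard flag of type $\beta$ in $GL_{|\beta|}(\mathbb F_q)$. Choosing the images of the basis vectors one after the other, each in the prescribed flag member and outside the span of the previous ones, shows that this order is $\prod_i\prod_{B_{i-1}\le j<B_i}(q^{B_i}-q^j)$. So the number of flags is
$$\frac{\prod_{j<|\beta|}(q^m-q^j)}{\prod_i\prod_{B_{i-1}\le j<B_i}(q^{B_i}-q^j)},$$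
the value of $\begin{bmatrix}m\\\beta\end{bmatrix}_{q,t}$ at $t=1$. By Lemma 3, $\dim Q_{P_\alpha}=\dim Q^{P_\alpha}\ge\dim A^{P_\alpha}=\sum_{\beta\le\alpha,\,|\beta|\le m}\begin{bmatrix}m\\\beta\end{bmatrix}_{q,1}$. It therefore suffices to prove
$$\mathrm{Hilb}(Q_{P_\alpha},t)\le\sum_{\beta\le\alpha,\,|\beta|\le m}t^{\sum_i\alpha_i(q^{B_i}-1)}\begin{bmatrix}m\\\beta\end{bmatrix}_{q,t}. \tag{10}$$
Then equality holds everywhere. In particular $\dim Q^{P_\alpha}=\dim A^{P_\alpha}$, and the inclusion $\mathrm{gr}(A^{P_\alpha})\subseteq Q^{P_\alpha}$ of Lemma 3 is an equality.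

**Labelling for a fixed $\beta$.** This step fits $P_\alpha$ into the standing data of Section 6. Let $k=|\beta|$. Choose the first $\beta_i$ variables of each block $X_i$. Relabel the variables so that the chosen ones are $x_1,\dots,x_k$ in block order, followed by the others, and write $i(j)$ for the block of $x_j$. Sections 5–8 apply in this labelling. Let $L_\beta$ be the polynomial $L_k$ in this labelling, that is, the Moore determinant of the chosen variables in block order. Put
$$r_j=j-1\ (j\le k),\qquad r_j=B_{i(j)}\ (j>k),\qquad X_\beta=\prod_{j>k}x_j^{q^{B_{i(j)}}-1}.$$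
Clearly $r_j\le k$. For $j\le k$, $W_{j-1}$ is spanned by chosen variables of blocks up to $i(j)$, so $W_{j-1}\subseteq F_{i(j)}$; and $W_{B_i}\subseteq F_i$. So $H=P_\alpha$ contains all the substitutions $x_j\mapsto x_j+w$, $w\in W_{r_j}$, and all scalings of single variables.

**Filtration.** This step cuts $Q_{P_\alpha}$ into layers indexed by $\beta$. Let $\pi:S\to Q_{P_\alpha}$ and $E_\beta=\pi(L_\beta S)$. Order $\{\beta\le\alpha\}$ lexicographically, and let $G_{\ge\beta}=\sum_{\beta'\ge\beta}E_{\beta'}$ and $G_{>\beta}=\sum_{\beta'>\beta}E_{\beta'}$. Since $L_{(0,\dots,0)}=1$, $G_{\ge0}=Q_{P_\alpha}$. If $k>m$, then $L_\beta$ has the column $(x_j^{q^m})_{j\le k}$, so $E_\beta=0$ and $G_{\ge\beta}/G_{>\beta}=0$.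

Let $k\le m$, and let $P$ be as in (8) with $i_1,\dots,i_k\ge1$ and $i_j\ge1$ for some $j>k$; put $i=i(j)$. Then $P$ is divisible by $L_{B_i}f_{B_i}(x_j)=M(x_1,\dots,x_{B_i},x_j)$. Since $x_j$ is an unchosen variable of block $i$, we have $\beta_i<\alpha_i$. Interchanging $x_j$ with the $(\beta_i+1)$-st variable of block $i$, an element of $P_\alpha$, carries this determinant to $L_{\beta'}$ with
$$\beta'=(\beta_1,\dots,\beta_{i-1},\beta_i+1,0,\dots,0)\le\alpha,\qquad\beta'>\beta.$$
So $\pi(P)\in E_{\beta'}\subseteq G_{>\beta}$. By Lemma 9 the map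
$$\kappa_\beta:L_kS_k\to G_{\ge\beta}/G_{>\beta},\qquad h\mapsto\pi(hX_\beta),$$
is surjective. The lexicographic order is needed because $|\beta'|$ may be no larger than $|\beta|$: for $\alpha=(1,1)$ and $\beta=(0,1)$ one gets $\beta'=(1,0)$.

**Relations.** As for $GL_n$, we find two families in the kernel. Let $\Gamma=P_\beta\le GL(W_k)$ be the stabilizer of $W_{B_1}\subseteq\dots\subseteq W_{B_\ell}$. Extended by the identity on the unchosen variables, it stabilizes each $F_i$, since $F_i$ is $W_{B_i}$ plus the span of the unchosen variables in blocks up to $i$. So it lies in $P_\alpha$, and it fixes $X_\beta$. Since $B_k$ stabilizes every $W_j$, $B_k\le\Gamma$. If $h\in L_kS_k$ and $\mathrm{Tr}_\Gamma(h)=0$, then $h\in I_\Gamma S_k$ by Lemma 10, so $hX_\beta\in I_{P_\alpha}S$ and $\kappa_\beta(h)=0$. By Lemma 12, $\kappa_\beta$ also kills $b_jL_kS_k$ for $j<k$.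

**The ring $D_\beta$.** We need a ring, larger than $D_k$, over which $\mathrm{Tr}_\Gamma$ is linear and onto after division. The set $f_{B_{i-1}}(W_{B_i})$ is an $\mathbb F_q$-space of dimension $\beta_i$, because $f_{B_{i-1}}$ is $\mathbb F_q$-linear and its kernel on $W_{B_i}$ is $W_{B_{i-1}}$. Put
$$g_i(Y)=\prod_{u\in f_{B_{i-1}}(W_{B_i})}(Y-u)=Y^{q^{\beta_i}}+\sum_{s<\beta_i}c_s^{(i)}Y^{q^s},$$
where the shape comes from Lemma 4. Then $f_{B_i}=g_i\circ f_{B_{i-1}}$, since both sides are monic of degree $q^{B_i}$ and vanish on the $q^{B_i}$ elements of $W_{B_i}$. The elements $u$ have degree $q^{B_{i-1}}$, so $\deg c_s^{(i)}=q^{B_{i-1}}(q^{\beta_i}-q^s)=q^{B_i}-q^{B_{i-1}+s}$.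

Let $D_\beta$ be the ring generated by all $c^{(i)}_s$; there are $k$ of them. An element $\gamma\in\Gamma$ stabilizes $W_{B_{i-1}}$ and $W_{B_i}$, so by (5) it permutes $f_{B_{i-1}}(W_{B_i})$ and fixes the $c_s^{(i)}$. By composition, the coefficients of every $f_{B_i}$ lie in $D_\beta$; in particular $D_k\subseteq D_\beta$, since $f_k=f_{B_\ell}$. So $S_k$ is integral over $D_\beta$, and the $k$ generators are algebraically independent. The elements $b_0,\dots,b_{k-1}\in D_k\subseteq D_\beta$ form a regular sequence in $D_\beta$: a prime of $D_\beta$ containing them is the contraction of a prime of $S_k$ which by (9) contains all $x_i$, so it is $(D_\beta)_+$, and the quotient is Artinian. Therefore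
$$\mathrm{Hilb}\bigl(D_\beta/(b_0,\dots,b_{k-1}),t\bigr)=\frac{\prod_{j<k}(1-t^{q^m-q^j})}{\prod_i\prod_{s<\beta_i}(1-t^{q^{B_i}-q^{B_{i-1}+s}})}=\begin{bmatrix}m\\\beta\end{bmatrix}_{q,t}.$$

**The trace.** This step is the analogue of Lemma 11. Define $\Psi_\beta$ on $S_k$ by $\Psi_\beta(x^a)=\prod_{j\le k}h^{(B_{i(j)})}_{a_j}\in D_\beta$. By Lemma 5, for $h\in S_k$,
$$\sum_{u\in\prod_{j\le k}W_{B_{i(j)}}}h(u_1,\dots,u_k)=\Bigl(\prod_i\varepsilon_{B_i}^{\beta_i}\Bigr)\Psi_\beta(h).$$
Let $h\in L_kS_k$. Dependent tuples contribute $0$. The independent tuples in this product are exactly the $(\gamma x_1,\dots,\gamma x_k)$ with $\gamma\in\Gamma$: the condition $\gamma x_j\in W_{B_{i(j)}}$ for all $j$ says that the invertible map $\gamma$ sends each $W_{B_i}$ into itself, hence onto itself. So the sum is $\mathrm{Tr}_\Gamma(h)$. As $\mathrm{Tr}_\Gamma$ is $D_\beta$-linear and $\prod_i\varepsilon_{B_i}^{\beta_i}\ne0$, the map $\Psi_\beta:L_kS_k\to D_\beta$ is $D_\beta$-linear, and it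 has degree $-\sum_i\beta_i(q^{B_i}-1)$. It is onto. Take
$$g=L_k\prod_{j\le k}x_j^{q^{B_{i(j)}}-1-q^{j-1}},$$
with nonnegative exponents since $j\le B_{i(j)}$. Expanding $L_k$, the term of a permutation $\sigma\ne1$ has some $j$ with $\sigma(j)<j$, so $x_j$ has exponent below $q^{B_{i(j)}}-1$ and $\Psi_\beta$ kills the term. The term $\sigma=1$ gives $\Psi_\beta(g)=1$.

**Size of the layers.** It remains to combine. If $\Psi_\beta(h)=\sum_jb_jd_j$ with $d_j\in D_\beta$, choose $h_j\in L_kS_k$ with $\Psi_\beta(h_j)=d_j$. Then $\Psi_\beta(h-\sum_jb_jh_j)=0$, so $\mathrm{Tr}_\Gamma(h-\sum_jb_jh_j)=0$, and $\kappa_\beta(h)=\kappa_\beta(\sum_jb_jh_j)=0$. Hence $G_{\ge\beta}/G_{>\beta}$ is a quotient of $D_\beta/(b_0,\dots,b_{k-1})$ with degrees shifted up by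
$$\sum_i\beta_i(q^{B_i}-1)+\sum_i(\alpha_i-\beta_i)(q^{B_i}-1)=\sum_i\alpha_i(q^{B_i}-1),$$
where the second sum is $\deg X_\beta$. Summing over all $\beta\le\alpha$ with $|\beta|\le m$ gives (10). $\blacksquare$

**Proof of Corollary 14.** The ideal $(x_1^{q^m},\dots,x_n^{q^m})$ begins in degree $q^m$, so $S_d=Q_d$ for $d<q^m$, and $\mathrm{Hilb}(S_{P_\alpha},t)$ agrees with $\mathrm{Hilb}(Q_{P_\alpha},t)$ in degrees below $q^m$. Let $m\to\infty$ in Theorem 13. Once $m\ge n$, every $\beta\le\alpha$ occurs. In the numerator of $\begin{bmatrix}m\\\beta\end{bmatrix}_{q,t}$ the exponents $q^m-q^j$, with $j<|\beta|\le n$, tend to infinity, so each fixed coefficient of $\begin{bmatrix}m\\\beta\end{bmatrix}_{q,t}$ eventually equals that of $\prod_i\prod_{B_{i-1}\le j<B_i}(1-t^{q^{B_i}-q^j})^{-1}$. The case $\ell=1$ is the formula for $GL_n$. $\square$
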